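# Complex manifolds whose functions separate points but which are open in no Stein space

## 1. Dimension at most one, where normality and separation give a Stein space

Complex spaces in these notes are Hausdorff with countable topology. For a complex space $X$ consider two properties.

a) The global holomorphic functions on $X$ separate points: for $x\ne y$ in $X$ there is $f\in\mathcal O(X)$ with $f(x)\neq f(y)$.

b) The global holomorphic functions on $X$ give local coordinates: for every $x\in X$ there is a holomorphic map $f:X\to\mathbb C^N$, $N=N(x)$, which is an immersion at $x$.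

If $X$ is a manifold, "immersion at $x$" means that the differential of $f$ at $x$ has rank $\dim X$.

**Definition (hull, Stein space).** For a compact set $T$ in a complex space $Y$, its hull is
$$\hat T=\{y\in Y:\ |g(y)|\le \max_T|g|\ \text{ for all } g\in\mathcal O(Y)\}.$$
The space $Y$ is holomorphically convex if $\hat T$ is compact for every compact $T$. A Stein space is a holomorphically convex space satisfying a).

For example, the hull of the unit circle in $\mathbb C$ is the closed unit disc by the maximum principle, while its hull in $\mathbb C^*$ is the circle itself, because of the functions $z$ and $1/z$.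

Every open subset of a Stein space satisfies a) and b). The open immersion problem asks for the converse: if $X$ satisfies a) and b), is $X$ biholomorphic to an open subset of some Stein space? The problem appears in "On the open immersion problem" (http://imar.ro/%7Ecjoita/Papers/OpenIm.pdf). In general the answer is known to be negative: there are counterexamples of dimension $2$, but these have non-normal singularities. So we ask the question for normal spaces.

Recall that $X$ is normal if each local ring $\mathcal O_{X,x}$ is an integral domain that is integrally closed in its field of fractions. The cusp $y^2=x^3$ is not normal at $0$: the fraction $t=y/x$ satisfies $t^2=x$, so it is integral, but it is not the germ of a holomorphic function on the cusp. Manifolds are normal. The singular set of a normal space has codimension at least $2$.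

In low dimension the answer is yes, and property a) alone is enough.

**Proposition 1.** Let $X$ be a normal complex space of dimension $\le1$ satisfying a). Then $X$ is Stein.

*Proof.* A normal space is reduced and locally irreducible, so its dimension is constant on each connected component. A component of dimension $0$ is one reduced point. A component of dimension $1$ has singular set of codimension at least $2$, hence empty, so it is a connected Riemann surface. On a compact connected Riemann surface all holomorphic functions are constant, so a) excludes compact ones. By the theorem of Behnke and Stein, a non-compact connected Riemann surface is Stein. Thus $X$ is a countable disjoint union of Stein spaces $X_i$.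

Such a union is Stein. It satisfies a), because the $X_i$ do and locally constant functions separate the components. Let $T\subset X$ be compact. It meets only finitely many components. The function equal to $0$ on the components that meet $T$ and to $1$ on the others shows that $\hat T$ lies in the finite union of components that meet $T$. Extending functions on $X_i$ by $0$ shows that $\hat T\cap X_i$ lies in the hull of $T\cap X_i$ in $X_i$, which is compact. So the closed set $\hat T$ is compact. $\square$

What changes in dimension two? For curves, "not compact" already gave holomorphic convexity. For surfaces it does not. Take $X=\mathbb C^2\setminus\{0\}$. It satisfies a) and b). By Hartogs every $f\in\mathcal O(X)$ extends to $\mathbb C^2$, so by the maximum principle the hull of the unit sphere contains the whole punctured unit ball, and it is not compact. So $X$ is not Stein. Still, $X$ is open in the Stein space $\mathbb C^2$: the hull misses one point, and $\mathbb C^2$ supplies it. The question in dimension two is whether missing points can always be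 supplied.

## 2. Two theorems in dimension two and higher

**Theorem A.** There is a connected $2$-dimensional complex manifold $X$ satisfying a) and b) which is not biholomorphic to an open subset of any Stein space.

**Theorem B.** For every $N\ge2$ there are a connected $N$-dimensional complex manifold $X$ satisfying a) and b), a point $x_0\in X$, a neighborhood $V$ of $x_0$ and a sequence $p_k\in X\setminus V$ with $f(p_k)\to f(x_0)$ for all $f\in\mathcal O(X)$. Moreover, no holomorphic map of $X$ into a Stein space is a homeomorphism onto its image. In particular $X$ is not biholomorphic to an open subset of a Stein space.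

So the open immersion problem has a negative answer for normal complex spaces: it fails for connected complex manifolds in every dimension $\ge2$, while by Proposition 1 it has a positive answer for normal spaces of dimension $\le1$.

Theorem B with $N=2$ contains Theorem A. We prove Theorem A separately, because its surface is much simpler and the obstruction is of a different kind.

In the proof of Theorem A we may assume that the Stein space $Y$ is reduced. If a reduced $X$ is open in $Y$, it is also open in $Y_{red}$. The functions of $Y$ restrict to $Y_{red}$ with the same values, so they separate points there, and hulls with respect to $\mathcal O(Y_{red})$ are closed subsets of hulls with respect to $\mathcal O(Y)$, hence compact. So $Y_{red}$ is Stein.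

Throughout, $\mathbb D=\{|u|<1\}$ and $\mathbb D^*=\mathbb D\setminus\{0\}$.

## 3. Discs whose boundaries stay in a compact set

Here is what a Stein space forces.

**Lemma 2.** Let $Y$ be a Stein space, $T\subset Y$ compact, and $(y_k)$ a sequence in $\hat T$ such that $\lim_k g(y_k)$ exists for every $g\in\mathcal O(Y)$. Then $(y_k)$ converges to a point $y\in\hat T$, and $g(y)=\lim_k g(y_k)$ for all $g\in\mathcal O(Y)$. If $z\in Y$ satisfies $g(z)=\lim_k g(y_k)$ for all $g$, then $y=z$.

*Proof.* The set $\hat T$ is compact, so $(y_k)$ has a cluster point in it. If $y$ is any cluster point, then $g(y)=\lim_kg(y_k)$ for all $g$, by continuity. Since $\mathcal O(Y)$ separates points, there is only one cluster point $y$, and it equals any $z$ as in the last sentence. If $y_k$ did not converge to $y$, infinitely many $y_k$ would lie in the compact set $\hat T\setminus O$ for some open $O\ni y$ and would have a cluster point there, different from $y$. $\square$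

The sequences come from discs. Suppose $X$ is open in $Y$, let $G_n:\mathbb D\to X$ be holomorphic maps, and suppose that the circles $G_n(\{|s|=\frac34\})$ lie in one compact set $T\subset X$ and that $g\circ G_n$ converges uniformly on $|s|=\frac34$ for all $g\in \mathcal O(Y)$. By the maximum principle, $G_n(s)\in\hat T$ for $|s|\le\frac34$, and $g\circ G_n$ is uniformly Cauchy on $|s|\le\frac34$. By Lemma 2, $G_n(s)$ converges in $Y$ for every $|s|\le\frac34$.

So the first thing to try is this: build $X$ containing such discs, where for some $s$ the points $G_n(s)$ have no limit in $X$. This alone is not enough.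

**Example 3 (a harmless sequence of discs).** Let $\varepsilon_n=4^{-n}$ and
$$X_0=(\mathbb D^*\times\mathbb D)\ \cup\ \bigcup_{n\ge1}\mathbb D\times\{|v-\varepsilon_n|<\tfrac18\varepsilon_n\}\ \subset\ \mathbb D^2 .$$
The discs $G_n(s)=(s,\varepsilon_n)$ lie in $X_0$, and their boundary circles lie in the compact set $\{|u|=\frac34,|v|\le\frac12\}$ and converge. The points $G_n(0)=(0,\varepsilon_n)$ have no limit in $X_0$, since $(0,0)\notin X_0$. But $X_0$ is open in the Stein space $\mathbb D^2$, and the limit $(0,0)$ lies there.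

The argument stops because the limit may be a new point of $Y\setminus X$, about which $X$ says nothing. There are two ways on.

* Show that a neighborhood of the new point in $Y$ cannot exist. This gives Theorem A.
* Force the limit to be a point of $X$ that the sequence does not approach in $X$. This gives Theorem B.

Both use charts attached along curves $v=\varepsilon_nu^{q_n}$ which meet more and more closely at the origin.

## 4. Charts over the curves $v=\varepsilon_nu^{q_n}$ and functions without poles

Let $\varepsilon_n=4^{-n}$ for $n\ge1$, let $1\le q_1<q_2<\cdots$ be integers, and put $v_n(u)=\varepsilon_nu^{q_n}$. Then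
$$|v_m|\le\tfrac14|v_n|\quad\text{on }\mathbb D\text{ for }m>n. \tag{1}$$
Let $N_n=\mathbb D\times\{|w|<\delta_n\}$ with coordinates $(u,w)$, and $E_n=\{u=0\}\subset N_n$. Let $x_n\in\mathcal O(N_n)$ satisfy
$$|x_n|<\tfrac18,\qquad x_n=u^{l_n}(\kappa_nw+u\,g_n),\qquad \kappa_n\in\mathbb C^*,\ l_n\ge1,\qquad q_{n+1}\ge q_n+l_n, \tag{2}$$
with $g_n$ holomorphic near $E_n$. On $N_n$ define the function
$$v=v_n(u)\,(1+x_n(u,w)).$$
Since $|x_n|<\frac18$, the factor $1+x_n$ has no zeros, $v$ vanishes to order exactly $q_n$ along $E_n$, and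
$$\tfrac78|v_n|<|v|<\tfrac98|v_n|\quad\text{on }N_n\setminus E_n. \tag{3}$$
By (1), and because $\frac98\cdot\frac14<\frac78$, the ranges of $|v|$ in (3) for different $n$ and the same $u\neq0$ are disjoint.

Every $f\in R:=\mathbb C[u,u^{-1},v]$ is a meromorphic function on each $N_n$, holomorphic off $E_n$. Let $\mathrm{ord}_nf$ be its order along $E_n$. For example $\mathrm{ord}_n u=1$ and $\mathrm{ord}_n v=q_n$. Let $R_0$ be the set of $f\in R$ that are holomorphic on all $N_n$. Clearly $u,v\in R_0$. But $u$ and $v$ vanish on every $E_n$, so they separate neither points of one $E_n$ nor different $E_n$. The next lemma supplies what is missing.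

**Lemma 4.** (i) For all $n\ge0$, $K\ge1$ there is $B_{n,K}\in R_0$ with $\mathrm{ord}_jB_{n,K}\ge K$ for $j\le n$ and $B_{n,K}\equiv1$ on $E_j$ for $j>n$.

(ii) For every $n\ge1$ there is $\varphi_n\in R_0$ with $\varphi_n(0,w)=\varepsilon_n^2\kappa_nw$ on $E_n$.

*Proof of (i).* The building block is $a_i=1-v/v_i$, which lies in $R$ because $1/v_i=\varepsilon_i^{-1}u^{-q_i}$. On $N_j$ we have $a_i=1-\frac{v_j}{v_i}(1+x_j)$ with $\frac{v_j}{v_i}=\frac{\varepsilon_j}{\varepsilon_i}u^{q_j-q_i}$. Hence:

* if $j=i$, then $a_i=-x_i$ and $\mathrm{ord}_ia_i\ge1$ (this uses $l_i\ge1$);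
* if $j>i$, then $a_i$ is holomorphic on $N_j$ and $a_i\equiv1$ on $E_j$;
* if $j<i$, then $a_i$ has a pole, $\mathrm{ord}_ja_i=-(q_i-q_j)$.

So $a_i$ vanishes on $E_i$, does no harm to later charts, and creates poles only on earlier charts, where powers of earlier $a_j$ can cancel them. Choose integers $k_n,k_{n-1},\dots,k_1$ in this order with $k_j\ge K+\sum_{j<i\le n}k_i(q_i-q_j)$, and put $B_{n,K}=\prod_{i\le n}a_i^{k_i}$, with $B_{0,K}=1$. For $j\le n$ the factors with $i<j$ have order $0$ along $E_j$, so
$$\mathrm{ord}_jB_{n,K}\ge k_j-\sum_{j<i\le n}k_i(q_i-q_j)\ge K .$$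
For $j>n$ all factors are holomorphic on $N_j$ and equal $1$ on $E_j$.

*Proof of (ii).* Up to a function, $v-v_n$ is $v_nx_n$ on $N_n$, which is linear in $w$ to leading order in $u$. We divide by the right power of $u$ and repair the poles on earlier charts by (i). Let $\lambda=2q_n+l_n$ and
$$\varphi_n=B_{n-1,\lambda}\;v\,(v-v_n)\,u^{-\lambda}.$$

* On $N_j$ with $j<n$ the order along $E_j$ is at least $\lambda-\lambda=0$.
* On $N_n$ we have $v(v-v_n)=\varepsilon_n^2u^{2q_n}(1+x_n)x_n$, so $\varphi_n=B_{n-1,\lambda}\,\varepsilon_n^2(1+x_n)(\kappa_nw+ug_n)$ near $E_n$. On $E_n$ we have $B_{n-1,\lambda}=1$ and $x_n=0$, so this equals $\varepsilon_n^2\kappa_nw$.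
* On $N_j$ with $j>n$, $v$ has order $q_j$, and $v-v_n=v_n\big(\frac{v_j}{v_n}(1+x_j)-1\big)$ has order $q_n$. So the order is at least $q_j+q_n-\lambda=q_j-q_n-l_n\ge0$ by (2). $\square$

**Example 5.** Take $q_n=n$, $x_n=uw$, $l_n=\kappa_n=1$, $g_n=0$. Then $B_{1,1}=a_1=1-4v/u$ works. For $n=2$, $a_2=1-16v/u^2$ equals $1-\frac4u(1+uw)$ on $N_1$, a pole of order $1$, while $a_1=-uw$ there. So $B_{2,1}=a_2a_1^2$ has order $1$ along $E_1$ and along $E_2$. For $\varphi_1=v(v-\frac u4)u^{-3}$ we find on $N_1$, where $v=\frac u4(1+uw)$, that $\varphi_1=\frac1{16}w(1+uw)$. On $N_2$, where $v=\frac{u^2}{16}(1+uw)$, it is $-\frac1{64}(1+uw)\big(1-\frac u4(1+uw)\big)$, with no pole.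

We also need a word on gluing.

**Gluing.** Let $P$ and $N_1,N_2,\dots$ be complex manifolds of the same dimension, $N_n'\subset N_n$ open, and $j_n:N_n'\to P$ injective holomorphic maps with pairwise disjoint images. Such maps are biholomorphic onto open sets. Identify each $x\in N'_n$ with $j_n(x)$, and let $X$ be the quotient. Each class contains at most one point of $P$ and at most one point of $\bigsqcup_n N_n$. So $P$ and all $N_n$ are open subsets of $X$, $N_n\cap N_m=\emptyset$ in $X$ for $n\ne m$, and $X$ has a holomorphic atlas and a countable topology. Only the Hausdorff property can fail, as it does for two copies of $\mathbb C$ glued along $\mathbb C^*$. If continuous functions on $X$ separate points, then $X$ is Hausdorff. So proving a) also proves that $X$ is a manifold.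

## 5. A surface glued from $\mathbb D^*\times\mathbb D$ and the charts $v=\varepsilon_nu^n(1+uw)$

For Theorem A take $q_n=n$, $x_n=uw$, $\delta_n=\frac18$ as in Example 5; then (2) holds. Let $\Omega=\mathbb D^*\times\mathbb D$ with coordinates $(u,v)$. The map
$$N_n\setminus E_n\to\Omega,\qquad (u,w)\mapsto\big(u,\ \varepsilon_nu^n(1+uw)\big)$$
is well defined since $|v|\le\frac98\varepsilon_n<1$, and it is injective because $u\ne0$. The images for different $n$ are disjoint by (3). Glue all $N_n$ to $\Omega$ by these maps. As a set, $X=\Omega\sqcup\bigsqcup_nE_n$. It is connected, since every $N_n$ is connected and meets the connected set $\Omega$. A function $f\in R_0$ is holomorphic on $\Omega$ and on all $N_n$, and the values match, so $R_0\subset\mathcal O(X)$.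

**Step 1: separation of points and Hausdorffness.** Points with $u\ne0$ lie in $\Omega$; they are separated from each other by $(u,v)$ and from points with $u=0$ by $u$. Points of $E_n$ and $E_m$ with $n<m$ are separated by $B_{n,1}$, which is $0$ on $E_n$ and $1$ on $E_m$. Points of one $E_n$ are separated by $\varphi_n(0,w)=\varepsilon_n^2w$. So a) holds, and $X$ is a connected $2$-dimensional complex manifold.

**Step 2: local coordinates.** On $\Omega$ the map $(u,v)$ is an immersion. At points of $E_n$ the map $(u,\varphi_n)$ is one, since $\partial_w\varphi_n(0,w)=\varepsilon_n^2\neq0$. So b) holds.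

## 6. The limit disc in a Stein space containing the surface

From here to the end of Section 7, suppose that $X$ is open in a reduced Stein space $Y$. We aim at a contradiction. Let
$$G_n:\mathbb D\to N_n\subset X,\quad G_n(s)=(u{=}s,\ w{=}0),\qquad \bar\Delta=\{|s|\le\tfrac34\},\qquad T=\{(u,v)\in\Omega:|u|=\tfrac34,\ |v|\le\tfrac12\}.$$
For $s\ne0$, $G_n(s)$ is the point $(s,v_n(s))\in\Omega$.

**Step 3: the discs converge in $Y$.** This produces the point $y_0$ at which the contradiction will occur. The set $T$ is compact, $G_n(\partial\bar\Delta)\subset T$, and so $G_n(\bar\Delta)\subset\hat T$ by the maximum principle. Let $g\in\mathcal O(Y)$. On $|s|=\frac34$ we have $g(G_n(s))=g(s,v_n(s))\to g(s,0)$ uniformly, because $g$ is uniformly continuous on $T$ and $|v_n|\le4^{-n}$. By the maximum principle, $g\circ G_n$ converges uniformly on $\bar\Delta$ to a continuous function $h_g$. By Lemma 2, for each $s\in\bar\Delta$ the sequence $G_n(s)$ converges to a point $G_\infty(s)\in\hat T$, and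
$$g(G_\infty(s))=h_g(s)\quad\text{for all }g\in\mathcal O(Y). \tag{4}$$
For $s\ne0$, $G_n(s)=(s,v_n(s))$ converges in $\Omega$, so $G_\infty(s)=(s,0)\in\Omega$. Put $y_0=G_\infty(0)$.

This is the situation of Example 3: $y_0$ is a new point. Indeed, if $y_0\in X$, then $u(y_0)=\lim u(G_n(0))=0$, so $y_0\in E_n$ for some $n$; but $B_{n,1}$ is $0$ on $E_n$ and equals $1$ at $G_m(0)\in E_m$ for $m>n$, a contradiction. In particular $y_0\notin T$, since $T\subset X$. So $y_0$ lies in the open set $W:=Y\setminus T$.

**Step 4: a contractible neighborhood.** We need a small neighborhood of $y_0$ on which line bundles are trivial. Reduced complex spaces are locally triangulable with a given point as a vertex (Łojasiewicz, *Triangulation of semi-analytic sets*, 1964), and the open star of a vertex contracts to the vertex along segments. So $y_0$ has a contractible open neighborhood $B\subset W$. We take $B$ inside a local model, that is, an analytic subset of an open set in some $\mathbb C^k$, so that $B$ is metrizable.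

**Step 5: small discs lie in $B$.** The pointwise convergence of Step 3 must be made uniform near $s=0$. The claim is:
$$\text{there are } 0<r<\tfrac34,\ n_0 \text{ with } G_n(\{|s|\le r\})\subset B\ \ (n\ge n_0)\ \text{ and } (s,0)\in B\ \ (0<|s|\le r). \tag{5}$$
Each point $z$ of the compact set $\hat T\setminus B$ is separated from $y_0$ by some $g\in\mathcal O(Y)$, so $|g-g(y_0)|$ is bounded below by a positive constant near $z$. By compactness there are $g_1,\dots,g_k\in\mathcal O(Y)$ and $\delta>0$ with
$$\{y\in\hat T:\ |g_i(y)-g_i(y_0)|<\delta\ \text{ for } i\le k\}\subset B.$$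
The functions $h_{g_i}$ are continuous and $h_{g_i}(0)=g_i(y_0)$. Choose $r$ with $|h_{g_i}(s)-g_i(y_0)|<\delta/2$ for $|s|\le r$, $i\le k$, and $n_0$ with $|g_i\circ G_n-h_{g_i}|<\delta/2$ on $\bar\Delta$ for $n\ge n_0$, $i\le k$. All $G_n(s)$ lie in $\hat T$, and so do the points $(s,0)=G_\infty(s)$, $0<|s|\le r$. With (4), claim (5) follows.

## 7. Line bundles of the discs and their winding numbers

What is different from Example 3? On a small circle $|s|=r$ the function $v_n-v_m$ winds $\min(n,m)$ times around $0$, as if the discs $G_n$ and $G_m$ met at the origin with multiplicity $\min(n,m)$. But in $X$ they do not meet at all. A line bundle that has disc number $m$ as its zero divisor will be trivial near $y_0$ and will have to accommodate both facts for all large $n$.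

We use winding numbers of continuous maps $\theta$ from a circle $\{|s|=r\}$ to $\mathbb C^*$. They are homotopy invariant and additive under products. They vanish if $\theta$ extends to a continuous nowhere zero function on the disc, and $\mathrm{wind}(f+g)=\mathrm{wind}(f)$ if $|g|<|f|$ on the circle. We also use that a complex line bundle on a contractible metrizable space is topologically trivial.

**Step 6: the line bundle of a disc.** We construct a line bundle $L_m$ on $W$ with a section that vanishes exactly on the $m$-th disc. Let $C_m=G_m(\{|s|<\frac34\})$. Since $u(G_m(s))=s$, for $s\in\bar\Delta$ we have $G_m(s)\in T$ if and only if $|s|=\frac34$. So $C_m=G_m(\bar\Delta)\cap W$ is closed in $W$. Let $N_m'=\{(u,w)\in N_m:|u|<\frac34\}$. It is open in $Y$, disjoint from $T$, hence contained in $W$, and $C_m=N_m'\cap\{w=0\}$. Let $L_m$ have a frame $\mu_m$ over $W\setminus C_m$ and a frame $\nu_m$ over $N'_m$, glued by $\mu_m=w\,\nu_m$ on $N_m'\setminus C_m$. Then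
$$S_m=\mu_m\ \text{ on }W\setminus C_m,\qquad S_m=w\,\nu_m\ \text{ on }N_m'$$
is a section of $L_m$ over $W$ that vanishes exactly on $C_m$.

**Step 7: a frame over $\Omega_0$.** We trivialize $L_m$ off $u=0$ in a second way, by dividing $S_m$ by the equation of the disc in the coordinates $(u,v)$. Let $\Omega_0=\{(u,v)\in\Omega:|u|<\frac34\}\subset W$. Then $C_m\cap\Omega_0=\{v=v_m(u)\}$. On $N_m'\cap\Omega_0$ we have $v-v_m=v_m\,u\,w$ with $v_mu\ne0$, so $S_m/(v-v_m)=\nu_m/(v_mu)$ there. On $\Omega_0\setminus C_m$ both $S_m$ and $v-v_m$ have no zeros. Hence $e_m:=S_m/(v-v_m)$ is a nowhere vanishing section of $L_m$ over $\Omega_0$.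

**Step 8: comparison on circles.** On $B$ the bundle $L_m$ has a nowhere vanishing continuous section $\tau_m$. So
$$\theta_m:=e_m/\tau_m:\ B\cap\Omega_0\to\mathbb C^*$$
is continuous. For $|s|=r$ put $\gamma_n(s)=G_n(s)=(s,v_n(s))$ and $\gamma_\infty(s)=(s,0)$. By (5) the compact set $\gamma_\infty(\{|s|=r\})$ lies in the open set $B\cap\Omega_0$, so there is $\eta\in(0,1)$ with $\{|u|=r,\ |v|\le\eta\}\subset B\cap\Omega_0$. Choose $n_1\ge n_0$ with $n_1\ge 1$ and $4^{-n_1}\le\eta$. For $n\ge n_1$ the homotopy $(s,t\,v_n(s))$, $t\in[0,1]$, joins $\gamma_\infty$ to $\gamma_n$ inside $B\cap\Omega_0$. Hence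
$$\mathrm{wind}(\theta_m\circ\gamma_n)=\mathrm{wind}(\theta_m\circ\gamma_\infty)\quad\text{for all }n\ge n_1\text{ and all }m. \tag{6}$$
So the left side does not depend on $n$.

**Step 9: the contradiction.** We compute the left side of (6) for $n\ne m$, $n\ge n_1$. The disc $G_n(\{|s|\le r\})$ lies in $B$ and does not meet $C_m$. Indeed, comparing values of $u$, they could only meet at the same parameter $s$; for $s\ne0$ we have $v_n(s)\ne v_m(s)$ by (1), and for $s=0$ the points lie in the disjoint sets $E_n$, $E_m$. So $(S_m/\tau_m)\circ G_n$ is continuous and nowhere zero on $\{|s|\le r\}$, and its winding number on $|s|=r$ is $0$. Since $\theta_m=(S_m/\tau_m)\,(v-v_m)^{-1}$ on $\gamma_n$,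
$$\mathrm{wind}(\theta_m\circ\gamma_n)=-\mathrm{wind}_{|s|=r}(v_n-v_m)=-\min(n,m),$$
because $v_k=\varepsilon_ks^k$ and, by (1), the term with the smaller index dominates in modulus. Take $m=n_1+2$. Then $n=n_1$ gives $-n_1$, and $n=n_1+1$ gives $-(n_1+1)$. This contradicts (6). Theorem A is proved. $\blacksquare$

In Example 3 the functions $v_n-v_m$ are non-zero constants with winding number $0$, and (6) is not violated.

## 8. A limit point inside the manifold: even and odd charts

For Theorem B we want the limit of the discs at some parameter $\alpha$ to be a point $x_0$ of $X$, while infinitely many of the points $G_n(\alpha)$ stay away from $x_0$. Here is the plan for $N=2$.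

Keep only an annulus $A=\{\frac12<|u|<1\}$ and the piece $\Sigma=A\times\mathbb D$ over it, which contains the boundary circles. Take a small disc $U\ni\alpha$ and a second piece $V=U\times\mathbb D$. Glue every $N_n$ to $\Sigma$ over $A$ by $(u,w)\mapsto(u,v)$. Glue $N_n$ to $V$ over $U$ only for even $n$. Then $G_n(\alpha)\to(\alpha,0)=:x_0$ inside $V$ for even $n$. For every holomorphic $f$, the whole sequence $f(G_n(\alpha))$ converges by the maximum principle, so its limit is $f(x_0)$, also along odd $n$. But for odd $n$ the chart $N_n$ does not meet $V$.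

The price is property a). For odd $n$ the points $G_n(\alpha)\in N_n$ and $(\alpha,v_n(\alpha))\in V$ are different, yet $u$ and $v$ agree on them, and so do all functions in $R$. For each odd $n$ we need a new function $y_n$ that distinguishes $N_n$ over $U$ from $V$.

The first thing one tries is a function that is close to $0$ on $A$ and close to $1$ on $U$, say $\sigma(u)$. It fails at once: a function of $u$ takes the same value at both points. The function must follow $\sigma$ on $N_n$ but stay near $0$ on $\Sigma$, on $V$ and on the other charts. So we make it a root of a quadratic equation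
$$y(1-y)=Q_n(u,v).$$
If $Q_n$ is small, the equation has one root near $0$ and one near $1$. On $N_n$ we want $Q_n$ to be close to $\rho:=\sigma(1-\sigma)$, so that the root near $0$ over $A$ continues inside $N_n$ to the root near $1$ over $U$. On $\Sigma$, $V$ and $N_j$, $j\ne n$, we want $|Q_n|\le\frac18$, so that the small root stays small.

The obstacle is that $\rho$, small on $A\cup U$, has a high pole at $u=0$, which must be cancelled along all $E_j$, $j\neq n$, by factors that equal $1$ when $v=v_n$. For $j>n$ the factor $v/v_n$ will do. For $j<n$ we use powers of factors $\beta_j$ that vanish along $E_j$. These are large on $\Sigma\cup V$, and the estimate will be a race between their growth and the smallness of $\rho$ on $A\cup U$. Choosing $x_n$ divisible by a very high power of $u$ makes each $\beta_j$ vanish to high order, so that few factors are needed; this decides the race.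

## 9. Polynomials in $1/u$ near $0$ on an annulus and near $1$ on a disc

Let $\alpha=\frac1{20}$, $A=\{\frac12<|u|<1\}$ and $U=\{|\frac\alpha u-1|<\frac1{10}\}\ni\alpha$. The set $U$ is the image of a disc whose closure omits $0$ under $z\mapsto\alpha/z$, so it is a disc. For $u\in U$ we have $\frac9{10}<\alpha/|u|<\frac{11}{10}$, so $U\subset\{\frac1{25}<|u|<\frac1{10}\}$. In particular $A\cap U=\emptyset$. For $d\ge0$ put
$$I_d(x)=\int_0^xt^d(1-t)^d\,dt,\qquad \sigma_d(u)=\frac{I_d(\alpha/u)}{I_d(1)},\qquad \rho_d=\sigma_d(1-\sigma_d).$$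
These $\sigma_d$, $\rho_d$ are polynomials in $1/u$ of exact degrees $2d+1$ and $4d+2$. For instance $\sigma_0=\alpha/u$.

The purpose of $\sigma_d$ is the following estimate, with $\eta_d=(2d+1)(0.44)^d$:
$$|\sigma_d|\le\eta_d\ \text{ on }A,\qquad|\sigma_d-1|\le\eta_d\ \text{ on }U,\qquad|\rho_d|\le2\eta_d\ \text{ on }A\cup U\ \text{ if }\eta_d\le1. \tag{7}$$
Proof: $I_d(1)=\frac{d!^2}{(2d+1)!}=\frac1{(2d+1)\binom{2d}{d}}\ge\frac1{(2d+1)4^d}$. On $|t|\le0.1$ and on $|t-1|\le0.1$ we have $|t(1-t)|\le0.1\cdot1.1=0.11$. On $A$, $|\alpha/u|<0.1$, and integrating along the segment from $0$ to $\alpha/u$ gives $|\sigma_d|\le(2d+1)4^d(0.11)^d=\eta_d$. On $U$, integrate from $1$ to $\alpha/u$ in the same way. Finally $|\rho_d|\le\eta_d(1+\eta_d)$ on both sets.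

## 10. The functions $Q_n$ and the choice of parameters

As before $\varepsilon_n=4^{-n}$ and $v_n=\varepsilon_nu^{q_n}$. Put $q_1=1$. Given $q_n$, put
$$Z_n=25^{q_n}4^n,\qquad L_n=\log(5Z_n^2),\qquad m_n=2^{n+5}\big(q_n+\lceil L_n\rceil\big).$$
Here $Z_n$ bounds $|v/v_n|$ when $|u|>\frac1{25}$ and $|v|<1$, and $e^{L_n}$ will bound a factor $\beta_n$.

If $n$ is even, put $d_n=0$ and $l_n=m_n$.

If $n$ is odd, choose $d_n$ so large that $d_n\ge2$, $d_n\ge q_n$, $d_n\ge m_i$ for $i<n$, $\eta_{d_n}\le\frac18$ and
$$Z_n\,e^{d_n/2}\cdot2\eta_{d_n}\le\tfrac18. \tag{8}$$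
This is possible, because $0.44\,e^{1/2}<1$ and so $e^{d/2}\eta_d\to0$. Put
$$K_{n,i}=\lceil8d_n/m_i\rceil\ (i<n),\qquad M_n=m_n+4d_n+2,\qquad l_n=m_n+2d_n+1 .$$

In both cases choose finally $q_{n+1}\ge q_n+l_n+4d_n+2$.

For $n$ odd, $d_n\ge m_i$ gives $K_{n,i}\le 8d_n/m_i+1\le16d_n/m_i$. With $m_i\ge2^{i+5}q_i$ and $m_i\ge2^{i+5}L_i$,
$$\sum_{i<n}2q_iK_{n,i}\le\sum_{i<n}\frac{32\,d_nq_i}{2^{i+5}q_i}\le d_n,\qquad \sum_{i<n}L_iK_{n,i}\le\sum_{i<n}\frac{16\,d_nL_i}{2^{i+5}L_i}\le\frac{d_n}2. \tag{9}$$

For $n$ odd and $i<n$ define, as rational functions of $(u,v)$,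
$$\beta_i=1-\Big(\frac{v-v_n}{v_i-v_n}\Big)^2=\frac{(v_i-v)(v_i-2v_n+v)}{(v_i-v_n)^2},\qquad Q_n=\frac v{v_n}\ \prod_{i<n}\beta_i^{K_{n,i}}\ \cdot\ \rho_{d_n}(u).$$
The factor $v_i-v$ makes $\beta_i$ vanish along $E_i$, and $\beta_i=1$ for $v=v_n$. By (1), $v_i-v_n=v_i(1-v_n/v_i)$ vanishes only at $u=0$.

Substitute $v=v_n(1+x)$. Then $\frac{v-v_n}{v_i-v_n}=\xi_ix$ with
$$\xi_i=\frac{v_n}{v_i-v_n}=\frac{v_n/v_i}{1-v_n/v_i},\qquad |\xi_i|\le\tfrac13 \text{ on } \mathbb D,$$
holomorphic on $\mathbb D$. Hence
$$Q_n=\rho_{d_n}(u)\,P_n(u,x),\qquad P_n(u,x)=(1+x)\prod_{i<n}\big(1-\xi_i(u)^2x^2\big)^{K_{n,i}}. \tag{10}$$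
The square in $\beta_i$ ensures $P_n(u,0)=1=\partial_xP_n(u,0)$, whatever the exponents are.

## 11. The charts and the gluing

**Even $n$.** Put $x_n=u^{m_n}w$ and choose $\delta_n<\frac18$.

**Odd $n$: why $x_n=u^mw$ does not work.** Write $\sigma=\sigma_{d_n}$, $\rho=\rho_{d_n}$. On $N_n$ the roots of $y(1-y)=Q_n$ are $\frac12\big(1\pm\sqrt{1-4Q_n}\big)$, so $1-4Q_n$ must have a holomorphic square root on $N_n\setminus E_n$. For $w=0$ all is well: $1-4\rho=(1-2\sigma)^2$. Suppose $x_n=u^mw$, with some $m\ge1$, and put $F(u,w)=1-4\rho(u)P_n(u,u^mw)$. Since $\sigma$ is a non-constant polynomial in $1/u$, there is $u_0\neq0$ with $\sigma(u_0)=\frac12$. The bound $|\sigma|\le\eta_{d_n}\le\frac18$ holds, by the proof of (7), wherever $|\alpha/u|\le0.1$, that is, for $|u|\ge\frac12$; so $|u_0|<\frac12$. Then $\rho(u_0)=\frac14$, $F(u_0,0)=0$ and $\partial_wF(u_0,0)=-4\rho(u_0)u_0^m=-u_0^m\ne0$. So $F$ has a simple zero along a smooth curve through $(u_0,0)$ and has no holomorphic square root there.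

The way out is to choose $x_n$ so that $1-4Q_n$ is a perfect square. We prescribe the root: let it be $\sigma+h$ with $h=\rho u^Mw$, where $M=M_n$. Then
$$(\sigma+h)(1-\sigma-h)=\rho+h(1-2\sigma)-h^2=\rho\,(1+t_n),\qquad t_n(u,w):=u^Mw\big(1-2\sigma-\rho\,u^Mw\big). \tag{11}$$
By (10) we need $P_n(u,x_n)=1+t_n$, and we solve this for $x_n$.

**Step 10: solving $P_n(u,x)=1+t$.** On $\mathbb D\times\{|x|<1\}$ the function $P_n$ is bounded by some $C$. For $|x|\le\frac14$, Cauchy's estimate with radius $\frac12$ gives $|\partial_x^2P_n|\le8C$, so there is $c_n\in(0,\frac18)$ with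
$$|\partial_xP_n-1|<\tfrac12\quad\text{for }|x|\le c_n,\ u\in\mathbb D.$$
Integrating along segments from $0$, we get $|P_n-1-x|\le\frac12|x|$ for $|x|\le c_n$. Let $|t|<c_n/2$. On $|x|=c_n$ we have $|(P_n-1-t)-x|\le\frac12c_n+|t|<c_n=|x|$. By Rouché there is exactly one $x=\Psi_n(u,t)$ with $|x|<c_n$ and
$$P_n(u,\Psi_n(u,t))=1+t .$$
Since $\partial_xP_n\neq0$, the implicit function theorem and uniqueness show that $\Psi_n$ is holomorphic. It is injective in $t$, because $t=P_n(u,\Psi_n)-1$. Moreover $\partial_t\Psi_n=1/\partial_xP_n\ne0$ and $\Psi_n(u,0)=0$, $\partial_t\Psi_n(u,0)=1$.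

**Step 11: definition of $x_n$ for odd $n$.** Since $M\ge4d_n+2$, the functions $u^M\sigma$ and $u^M\rho$ are polynomials in $u$, hence bounded on $\mathbb D$. So for $\delta_n$ small enough, on $N_n$
$$|t_n|<\tfrac12c_n\qquad\text{and}\qquad|\rho\,u^Mw|<\tfrac18. \tag{12}$$
Put $x_n=\Psi_n(u,t_n)$. Then $|x_n|<c_n<\frac18$ and $P_n(u,x_n)=1+t_n$.

**Step 12: condition (2).** This is needed for Lemma 4. We have $q_{n+1}\ge q_n+l_n$ by construction, and for even $n$ the rest is clear with $\kappa_n=1$. Let $n$ be odd. Then $\sigma=c\,u^{-(2d_n+1)}(1+O(u))$ with $c\ne0$, and $M-(2d_n+1)=l_n$, so $u^M(1-2\sigma)w=u^{l_n}\big(-2c\,w+O(u)\big)$. The term $\rho u^{2M}w^2$ has order at least $2M-(4d_n+2)=2m_n+4d_n+2>l_n$ along $E_n$. So $t_n=u^{l_n}(-2cw+O(u))$. Since $\Psi_n(u,t)=t(1+O(t))$ and $t_n$ is divisible by $u$, also $x_n=u^{l_n}(-2cw+O(u))$. So (2) holds with $\kappa_n=-2c$.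

**Step 13: gluing.** Let $\Sigma=A\times\mathbb D$ and $V=U\times\mathbb D$ with coordinates $(u,v)$, and let $P=\Sigma\sqcup V$. With $v=v_n(1+x_n)$, glue $N_n|_A=N_n\cap\{u\in A\}$ to $\Sigma$ by $(u,w)\mapsto(u,v)$ for all $n$. For even $n$ only, glue also $N_n|_U=N_n\cap\{u\in U\}$ to $V$ by $(u,w)\mapsto(u,v)$. The values lie in $\Sigma$ and $V$ because $|v|\le\frac98\varepsilon_n<1$. Images of different $N_n$ are disjoint by (3). The maps are injective: for even $n$ this is clear, since $v=v_n(1+u^{m_n}w)$ and $u\ne0$. For odd $n$ and $u\in A$, equality of $v$ at $(u,w)$ and $(u,w')$ gives equality of $x_n$, hence of $t_n=P_n(u,x_n)-1$, and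
$$t_n(u,w)-t_n(u,w')=u^M(w-w')\big(1-2\sigma-\rho u^M(w+w')\big),$$
where $|2\sigma|\le\frac14$ by (7) and $|\rho u^M(w+w')|\le\frac14$ by (12). So the bracket is non-zero and $w=w'$.

Let $X$ be the result. It is connected: every $N_n$ is connected and meets $\Sigma$, and $V$ meets $N_2$. It is locally biholomorphic to $\mathbb C^2$, with countable topology, and $N_n\cap N_m=\emptyset$ for $n\ne m$. It is Hausdorff once we have proved a). Since $u\neq0$ on $\Sigma\cup V$, functions in $R_0$ are holomorphic on $X$. For odd $n$,
$$N_n\cap V=\emptyset. \tag{13}$$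

## 12. The functions $y_n$ for odd $n$

Fix an odd $n$, and write $\sigma,\rho,M$ for $\sigma_{d_n},\rho_{d_n},M_n$. The function $Q_n$ is holomorphic on $\Sigma\cup V$ and on all $N_j\setminus E_j$.

**Lemma 6.** $|Q_n|\le\frac18$ on $\Sigma\cup V$. For $j\ne n$, $Q_n$ is holomorphic on $N_j$ and $|Q_n|\le\frac18$ there.

*Proof.* We first bound $Q_n$ on $\Sigma\cup V$. There $|u|>\frac1{25}$ and $|v|<1$, so $|v/v_i|\le Z_i$ for all $i$. For $i<n$, by (1),
$$\Big|\frac{v-v_n}{v_i-v_n}\Big|=\Big|\frac{v/v_i-v_n/v_i}{1-v_n/v_i}\Big|\le\frac{Z_i+1/4}{3/4}\le2Z_i,\qquad |\beta_i|\le1+4Z_i^2\le5Z_i^2=e^{L_i}.$$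
By (9), (7) and (8), $|Q_n|\le Z_n\,e^{d_n/2}\cdot2\eta_{d_n}\le\frac18$.

Next we show that $Q_n$ has no pole along $E_j$, $j\ne n$. On $N_j$ we have $v=v_j(1+x_j)$.

Let $j>n$. Then $v/v_n$ has order $q_j-q_n$. For $i<n$, $\beta_i$ is holomorphic on $N_j$, because $v/v_i=(v_j/v_i)(1+x_j)$ and $v_n/v_i$ are holomorphic and $1-v_n/v_i$ has no zeros. And $\rho$ has order $-(4d_n+2)$. The total order is at least $q_j-q_n-4d_n-2\ge0$ by the choice of $q_{n+1}$.

Let $j<n$. Then:

* $v/v_n$ has order $q_j-q_n\ge-q_n$;
* for $i<j$, $\beta_i$ is holomorphic on $N_j$, as before;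
* for $i=j$, $v_j-v=-v_jx_j$ and $v_j-2v_n+v=v_j(2+x_j-2v_n/v_j)$, so $\beta_j=-x_j\,\dfrac{2+x_j-2v_n/v_j}{(1-v_n/v_j)^2}$ has order at least $l_j\ge m_j$;
* for $j<i<n$, $v/v_i$ has order $q_j-q_i\ge-q_i$, so $\beta_i$ has order at least $-2q_i$;
* $\rho$ has order $-(4d_n+2)$.

Since $K_{n,j}m_j\ge8d_n$, $q_n\le d_n$, $2\le d_n$, and by (9), the total order is at least
$$-q_n+K_{n,j}m_j-\sum_{i<n}2q_iK_{n,i}-(4d_n+2)\ \ge\ -d_n+8d_n-d_n-4d_n-d_n=d_n>0 .$$

So $Q_n$ is holomorphic on $N_j$. For fixed $w$ we have $|Q_n(u,w)|\le\frac18$ when $\frac12<|u|<1$, since these points lie in $\Sigma$. The maximum principle in $u$ gives the bound on all of $N_j$. $\square$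

For $|Q|\le\frac18$ let $\Lambda(Q)=\frac12\big(1-\sqrt{1-4Q}\big)$ with the principal root. It is the root of $y(1-y)=Q$ with $\mathrm{Re}\,y<\frac12$; the other root has $\mathrm{Re}\,y>\frac12$. Define
$$y_n=\Lambda(Q_n)\ \text{ on }\ \Sigma\cup V\cup\bigcup_{j\ne n}N_j,\qquad y_n=\sigma+\rho\,u^Mw\ \text{ on }\ N_n\setminus E_n .$$

**Step 14: $y_n$ is well defined.** On overlaps not involving $N_n$ there is nothing to check, since $Q_n$ is a function of $(u,v)$. By (13) and Step 13, the only overlap with $N_n$ is $N_n|_A\subset\Sigma$. There, by (10) and the choice of $x_n$, $Q_n=\rho P_n(u,x_n)=\rho(1+t_n)$, and by (11) $\sigma+\rho u^Mw$ is a root of $y(1-y)=Q_n$. Over $A$ we have $|\sigma+\rho u^Mw|\le\frac18+\frac18<\frac12$ by (7) and (12). So it is the root with real part $<\frac12$, that is, $\Lambda(Q_n)$.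

Consequently
$$\hat y_n:=u^{2d_n+1}y_n\in\mathcal O(X):$$
the factor $u^{2d_n+1}$ removes the pole of $\sigma$ along $E_n$, and $\rho u^M$ has no pole.

## 13. Properties a) and b)

**Step 15: separation of points.** Let $p\ne p'$ be points of $X$. If $u(p)\ne u(p')$, we are done. Let $u(p)=u(p')=u_*$.

* $u_*=0$. Then $p\in E_n$ and $p'\in E_m$, say $n\le m$. If $n<m$, $B_{n,1}$ separates; if $n=m$, $\varphi_n$ separates, since $\kappa_n\ne0$.
* $u_*\in A$. Both points lie in $\Sigma$, so $v$ separates.
* $u_*\notin A$, $u_*\ne0$, $p\in N_n$, $p'\in N_m$, $n\ne m$. By (3) the ranges of $|v|$ over $u_*$ are disjoint, so $v$ separates.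
* $p,p'\in V$, or $p,p'\in N_n$ with $n$ even and $u_*\ne0$. Then $v$ separates.
* $p,p'\in N_n$ with $n$ odd and $u_*\neq0$. Suppose $v$ and $y_n$ agree at $p$ and $p'$. Since $v_n(u_*)\ne0$, $x_n$ agrees, hence so does $t_n=P_n(u_*,x_n)-1$. Also $\rho u^Mw=y_n-\sigma$ agrees. If $\rho(u_*)\ne0$, then $w$ agrees. If $\rho(u_*)=0$, then $\sigma(u_*)\in\{0,1\}$ and $t_n=\pm u_*^Mw$, so again $w$ agrees. This contradicts $p\neq p'$, so $v$ or $\hat y_n$ separates.
* $p\in N_n$, $p'\in V$, $u_*\in U$. If $n$ is even, then $p\in V$, which is done. If $n$ is odd, then by (7) and (12) $\mathrm{Re}\,y_n(p)\ge1-\frac18-\frac18>\frac12>\mathrm{Re}\,y_n(p')$, so $\hat y_n$ separates.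

If $u_*\notin A$, both points lie in $V\cup\bigcup_nN_n$, so up to exchanging $p$ and $p'$ all cases are covered. Hence a) holds, $X$ is Hausdorff, and $X$ is a connected complex manifold of dimension $2$.

**Step 16: local coordinates.** On $\Sigma$ and $V$ use $(u,v)$. On $N_n\setminus E_n$, $n$ even, use $(u,v)$, since $\partial_wv=v_nu^{m_n}\ne0$. At points of $E_n$ use $(u,\varphi_n)$, since $\partial_w\varphi_n(0,w)=\varepsilon_n^2\kappa_n\ne0$. On $N_n\setminus E_n$, $n$ odd, use $(u,v,\hat y_n)$: we have
$$\partial_wy_n=\rho\,u^M,\qquad \partial_wv=v_n\,\partial_t\Psi_n\,u^M\big(1-2\sigma-2\rho u^Mw\big).$$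
Where $\rho\ne0$, the first is non-zero. Where $\rho=0$, we have $1-2\sigma=\pm1$, and the second equals $\pm v_n\,\partial_t\Psi_n\,u^M\ne0$. So the differential has rank $2$ everywhere, and b) holds.

## 14. Convergent values along a sequence that stays away, in all dimensions

**Step 17: the sequence $p_k$ on the surface.** Let $X$ be the surface of Section 11 and $G_n:\mathbb D\to N_n$, $G_n(s)=(u{=}s,w{=}0)$. For $w=0$ we have $x_n=0$ (for odd $n$ because $t_n=0$ and $\Psi_n(u,0)=0$), so $v=v_n(s)$ on the disc. Let $T=\{(u,v)\in\Sigma:|u|=\frac34,|v|\le\frac12\}$, which is compact and contains $G_n(\{|s|=\frac34\})$ for all $n$. For $f\in\mathcal O(X)$, $f(G_n(s))=f(s,v_n(s))\to f(s,0)$ uniformly on $|s|=\frac34$. By the maximum principle $f\circ G_n$ converges uniformly on $|s|\le\frac34$. In particular $\lim_nf(G_n(\alpha))$ exists.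

For $n$ even, $G_n(\alpha)=(\alpha,v_n(\alpha))\in V$ converges in $V$ to $x_0:=(\alpha,0)$. So $\lim_nf(G_n(\alpha))=f(x_0)$. Put $p_k=G_{2k+1}(\alpha)$. Then $f(p_k)\to f(x_0)$ for all $f\in\mathcal O(X)$, while $p_k\in N_{2k+1}$ and $N_{2k+1}\cap V=\emptyset$ by (13), so $p_k\in X\setminus V$. This is the first assertion of Theorem B for $N=2$.

**Step 18: higher dimensions.** For $N=2+k_0$, $k_0\ge0$, take $X\times\mathbb C^{k_0}$ with the point $(x_0,0)$, the neighborhood $V\times\mathbb C^{k_0}$ and the sequence $(p_k,0)$. The product is a connected manifold of dimension $N$. It satisfies a) and b), by functions of $X$ together with the coordinates of $\mathbb C^{k_0}$. For $f\in\mathcal O(X\times\mathbb C^{k_0})$ we have $f(\cdot,0)\in\mathcal O(X)$, so $f(p_k,0)\to f(x_0,0)$. And $(p_k,0)\notin V\times\mathbb C^{k_0}$.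

**Step 19: maps into Stein spaces.** It remains to show that no holomorphic map of $X\times\mathbb C^{k_0}$ into a Stein space is a homeomorphism onto its image. Let $\Phi:X\times\mathbb C^{k_0}\to Y$ be holomorphic with $Y$ Stein. For $g\in\mathcal O(Y)$ the function $g\circ\Phi(\cdot,0)$ is holomorphic on $X$. The maximum principle on the discs $G_{2k+1}$ gives
$$|g(\Phi(p_k,0))|\le\max_{\Phi(T\times\{0\})}|g| ,$$
so all $\Phi(p_k,0)$ lie in the hull of the compact set $\Phi(T\times\{0\})$. By Step 17, $g(\Phi(p_k,0))\to g(\Phi(x_0,0))$ for all $g\in\mathcal O(Y)$. By Lemma 2, with $z=\Phi(x_0,0)$,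
$$\Phi(p_k,0)\to\Phi(x_0,0)\quad\text{in }Y.$$
If $\Phi$ were a homeomorphism onto its image, then $(p_k,0)\to(x_0,0)$ would follow, contradicting $(p_k,0)\notin V\times\mathbb C^{k_0}$. A biholomorphic map onto an open subset of a Stein space is a homeomorphism onto its image, so $X\times\mathbb C^{k_0}$ is not biholomorphic to an open subset of a Stein space. This proves Theorem B in every dimension $N\ge2$. $\blacksquare$
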